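# Triangle-free graphs on ordinals below $\omega_3$ with small independent sets

## 1. Depth in a tree of intervals, and the case of infinite cliques

**Conventions.** Ordinals are von Neumann ordinals, $\omega_\xi=\aleph_\xi$, and powers such as $\omega_2^{\omega}$ are ordinal powers: $\omega_2^{0}=1$, $\omega_2^{\rho+1}=\omega_2^{\rho}\cdot\omega_2$, and $\omega_2^{\rho}=\sup_{\rho'<\rho}\omega_2^{\rho'}$ at limits. The order type of a well-ordered set $X$ is $\operatorname{tp}X$. We use these textbook facts freely. A subset of a set of type $\alpha$ has type $\le\alpha$. If a set is cut into consecutive pieces $A_\xi$ $(\xi<\lambda)$, its type is $\sum_{\xi<\lambda}\operatorname{tp}A_\xi$; this sum does not decrease when its terms are increased, and it is at most $\tau\cdot\lambda$ if every term is at most $\tau$. The cardinal $\omega_2$ is regular: a subset of $\omega_2$ of size at most $\aleph_1$ is bounded in $\omega_2$. If $\eta,\lambda<\omega_2$, then $\eta+\lambda<\omega_2$ and $\eta\cdot\lambda<\omega_2$.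

**Definition (partition relation).** For ordinals $\alpha,\beta$ and a natural number $k$, the relation $\alpha\rightarrow(\beta,k)^2$ says: whenever $S$ is well ordered of type $\alpha$ and $[S]^2=J_0\cup J_1$ is a partition of its pairs into two classes, there is $S'\subset S$ of type $\beta$ with $[S']^2\subset J_0$, or there is $S'\subset S$ with $|S'|=k$ and $[S']^2\subset J_1$. The negation is written $\alpha\nrightarrow(\beta,k)^2$.

We use graph language. Write $x\sim y$ ("adjacent") when $\{x,y\}\in J_1$, and call $X$ *independent* when $[X]^2\subset J_0$. Then $\sigma\nrightarrow(\beta,3)^2$ says that there is a triangle-free graph on $\sigma$ with no independent set of type $\beta$.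

The question comes from the paper "Ordinary Partition Relations For Ordinal Numbers" (https://static.renyi.hu/~p_erdos/1971-15.pdf). A result of Erdős and Hajnal says that, under the generalized continuum hypothesis, $\sigma\nrightarrow(\omega_1^{\omega},3)^2$ for every $\sigma<\omega_2$. The authors remark: "Strangely enough this result does not generalize and e.g. it is not known if $\sigma\rightarrow(\omega_2^{\omega_1},3)^2$ holds for $\omega_2^{\omega_1}<\sigma<\omega_3$." So, under G.C.H.: is there an ordinal $\sigma<\omega_3$ so long that every triangle-free graph on it has an independent set of type $\omega_2^{\omega_1}$?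

If $\sigma\le\sigma'$ and $\sigma\rightarrow(\beta,k)^2$, then $\sigma'\rightarrow(\beta,k)^2$, so negative relations get harder as $\sigma$ grows. To prove them for all $\sigma<\omega_3$ we need a way of measuring points that does not care how long $\sigma$ is. Such a measure already settles an easier case, in which an infinite clique is forbidden instead of a triangle.

**The tree.** *The aim is to attach to each point of $\sigma$ a natural number, its depth, so that the points of bounded depth form a set of controlled type.* Fix $\sigma$ with $2\le\sigma<\omega_3$. For every interval $J\subset\sigma$ with $|J|\ge2$ fix a decomposition into consecutive nonempty intervals $J_\xi$ $(\xi<\kappa_J)$, with $J_\xi<J_\eta$ for $\xi<\eta$, such that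
$$\operatorname{tp}J_\xi<\operatorname{tp}J\quad\text{for all }\xi,\qquad \kappa_J\in\{2,\omega,\omega_1,\omega_2\}.\tag{1}$$
This is possible. If $\operatorname{tp}J=\tau'+1$, split off the last element; then $\kappa_J=2$, and the pieces have types $\tau'$ and $1$, both smaller than $\tau'+1$ because $|J|\ge2$. If $\operatorname{tp}J=\tau$ is a limit, let $\kappa_J=\operatorname{cf}\tau$. As $|\tau|\le\aleph_2$, this is $\omega$, $\omega_1$ or $\omega_2$. Take a continuous strictly increasing cofinal sequence $(\tau_\xi)_{\xi<\kappa_J}$ in $\tau$ with $\tau_0=0$, and let $J_\xi$ correspond to $[\tau_\xi,\tau_{\xi+1})$. By continuity these intervals cover $J$, and $\operatorname{tp}J_\xi\le\tau_{\xi+1}<\tau$.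

The $J_\xi$ are the *children* of $J$. The *nodes* are the intervals obtained from the root $\sigma$ by repeatedly passing to children. For $x\in\sigma$ put $J^0(x)=\sigma$, and let $J^{m+1}(x)$ be the child of $J^m(x)$ containing $x$, as long as $|J^m(x)|\ge2$. The types strictly decrease, so this stops after a finite number $d(x)$ of steps, with $J^{d(x)}(x)=\{x\}$. Call $d(x)$ the *depth* of $x$. If $J$ is a node and $x\in J$, then all nodes on the way from the root to $J$ contain $x$, so $J=J^e(x)$ for some $e$. This $e$ is determined by $J$, since types decrease strictly along the way; it is the depth of the node $J$. Clearly $e\le d(x)$ for $x\in J$.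

For $x\ne y$ let $J(x,y)$ be the last common node $J^m(x)=J^m(y)$. It has at least two elements, so it has children, and $x,y$ lie in different children $J_\alpha,J_\beta$ of it, with $x<y$ if and only if $\alpha<\beta$. Conversely, if $x,y$ lie in different children of a node $J$, then $J(x,y)=J$.

**Example.** Let $\sigma=\omega_2^2$, with the root cut at the multiples $\omega_2\cdot\xi$ and each child (of type $\omega_2$) cut into single points. Then $d(x)=2$ for all $x$. Let $\sigma=\omega_2^{\omega}$, cut at $\tau_0=0$ and $\tau_n=\omega_2^n$ for $n\ge1$. Then $J_n$ has type $\omega_2^{n+1}$. Cutting a node of type $\omega_2^{m+1}$ at the multiples of $\omega_2^{m}$ reaches single points after $m+1$ cuts, so $d(x)=n+2$ for $x\in J_n$. Here $d$ takes infinitely many values.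

**Lemma 1.** If $J$ is a node of depth $e$ and $n<\omega$, then $\operatorname{tp}\{x\in J:d(x)\le e+n\}\le\omega_2^n$. In particular $\operatorname{tp}\{x\in\sigma:d(x)\le n\}\le\omega_2^n$.

**Proof.** Induction on $n$, for all nodes at once. If $n=0$ and $x\in J$ has $d(x)\le e$, then $d(x)=e$ and $J=J^e(x)=\{x\}$, so the set has at most one element. For $n+1$: if $|J|=1$ the claim is clear. Otherwise the set is the ordered union over $\xi<\kappa_J$ of the sets $\{x\in J_\xi:d(x)\le(e+1)+n\}$. The node $J_\xi$ has depth $e+1$, so each of these has type $\le\omega_2^n$, and the union has type $\le\omega_2^n\cdot\kappa_J\le\omega_2^{n+1}$. The last statement is the case $J=\sigma$, $e=0$. $\square$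

**Proposition 1.** For every $\sigma<\omega_3$ there is a graph on $\sigma$ with no infinite clique in which every independent set has type at most $\omega_2^{\omega}$.

**Proof.** We may assume $\sigma\ge2$. For $x<y$ let $x\sim y$ if and only if $d(x)>d(y)$. An infinite clique would contain an increasing sequence $x_0<x_1<\cdots$, and then $d(x_0)>d(x_1)>\cdots$ would be an infinite decreasing sequence of natural numbers. If $X$ is independent, then $d$ is nondecreasing on $X$, so $X$ is the ordered union of the consecutive pieces $\{x\in X:d(x)=n\}$, $n<\omega$. By Lemma 1, $\operatorname{tp}X\le\sum_{n<\omega}\omega_2^n=\omega_2^{\omega}$. $\square$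

This used no hypothesis on cardinal arithmetic. What changes when triangles are forbidden? The graph just used fails at once: $x<y<z$ with $d(x)>d(y)>d(z)$ is a triangle. Far fewer pairs may be joined, yet every large set must still contain an edge. Here is what can be achieved.

**Theorem 1.** Assume $2^{\aleph_0}=\aleph_1$. Then $\sigma\nrightarrow(\omega_2^{\omega+2},3)^2$ for every $\sigma<\omega_3$.

This answers the question. G.C.H. includes CH, that is, $2^{\aleph_0}=\aleph_1$. As $\omega+2<\omega_1$, a set of type $\omega_2^{\omega_1}$ has an initial segment of type $\omega_2^{\omega+2}$. Hence under G.C.H. (indeed under CH) $\sigma\nrightarrow(\omega_2^{\omega_1},3)^2$ for **every** $\sigma<\omega_3$. In particular, the relation holds for no $\sigma$ with $\omega_2^{\omega_1}<\sigma<\omega_3$.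

## 2. The relation $\omega_2^2\rightarrow(\omega_2,3)^2$ by hand

Before building a graph, let us see that some targets cannot be avoided. For $\sigma<\theta$ the relation $\sigma\nrightarrow(\theta,3)^2$ is trivial, as no subset of $\sigma$ has type $\theta$. For $\theta=\omega_2$, on the other hand, avoidance stops early.

Let a triangle-free graph on $\omega_2^2$ be given, and let $N(x)$ be the set of vertices adjacent to $x$. Two adjacent points of $N(x)$ would form a triangle with $x$, so $N(x)$ is independent. If some $N(x)$ has type $\ge\omega_2$, it contains an independent set of type $\omega_2$. Otherwise every $N(x)$ has size at most $\aleph_1$. Cut $\omega_2^2$ into consecutive blocks $D_\zeta$ $(\zeta<\omega_2)$ of type $\omega_2$, and choose recursively $x_\zeta\in D_\zeta$ outside $\bigcup_{\zeta'<\zeta}N(x_{\zeta'})$. This union has size at most $\aleph_1$, so a choice exists. The set $\{x_\zeta:\zeta<\omega_2\}$ is independent of type $\omega_2$. So $\omega_2^2\rightarrow(\omega_2,3)^2$ in ZFC.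

Section 8 extends this to all targets $\omega_2^n$ with $n$ finite. A negative theorem for all $\sigma<\omega_3$ therefore needs a target of at least $\omega_2^{\omega}$.

## 3. One matching of depths, and the infinite sets it misses

In Proposition 1, adjacency compared depths by an inequality. To kill triangles, replace the inequality by a sparse relation. Let $\varphi$ be a partial injective function from $\omega$ to $\omega$ without fixed points, and for $x<y$ put $x\sim y$ if and only if $d(x)\in\operatorname{dom}\varphi$ and $\varphi(d(x))=d(y)$. There is no triangle: if $x<y<z$ were pairwise adjacent, then $d(y)=\varphi(d(x))=d(z)$, while $d(z)=\varphi(d(y))$. So $d(y)$ would be a fixed point of $\varphi$.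

Are independent sets small? The part of a set seen by Lemma 1 is harmless: if $X$ meets a node in points of only finitely many depths, it has type $<\omega_2^{\omega}$ there. So for a node $J$ with $\kappa_J=\omega_2$ we would like the following for independent $X$:
$$\{\xi<\omega_2:d[X\cap J_\xi]\text{ is infinite}\}\ \text{ has size at most }\aleph_1.\tag{2}$$
Suppose (2) fails. Under CH there are only $\aleph_1$ infinite subsets of $\omega$, so $\aleph_2$ of the children show the same infinite set $I=d[X\cap J_\xi]$. If some $k\in I\cap\operatorname{dom}\varphi$ has $\varphi(k)\in I$, then two such children $J_\alpha,J_\beta$ with $\alpha<\beta$ contain adjacent points $x\in X\cap J_\alpha$ of depth $k$ and $y\in X\cap J_\beta$ of depth $\varphi(k)$, and $X$ is not independent. A single $\varphi$ can be arranged to do this for any given countable list of infinite sets $I$.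

It cannot do it for all infinite sets. Join $k$ to $\varphi(k)$ for each $k\in\operatorname{dom}\varphi$. Since $\varphi$ is injective, each natural number has at most two neighbors, so every component is a path or a cycle, and three colors suffice to color $\omega$ properly. One color class $I$ is infinite, and no $k\in I\cap\operatorname{dom}\varphi$ has $\varphi(k)\in I$. Then $d^{-1}(I)$ is independent, and it can be large already for $\sigma=\omega_2^{\omega+2}$. Cut the root at the multiples of $\omega_2^{\omega+1}$, the children at the multiples of $\omega_2^{\omega}$, and the resulting copies of $\omega_2^{\omega}$ as in the example of Section 1. In each copy the points of depth $n+4$ form an interval of type $\omega_2^{n+1}$, and these intervals are consecutive. As $I$ is infinite, $d^{-1}(I)$ meets each copy in a set of type $\sum_{n+4\in I}\omega_2^{n+1}=\omega_2^{\omega}$. So $d^{-1}(I)$ has type $\omega_2^{\omega}\cdot\omega_2^{2}=\omega_2^{\omega+2}$, which is all of $\sigma$.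

One matching handles countably many sets $I$, and there are $\aleph_1$ of them. The way forward is to use $\aleph_1$ matchings $\varphi_i$ $(i<\omega_1)$ and to let the pair $(\alpha,\beta)$ of children choose which one is used. The choice must be coordinated, or triangles return.

## 4. Where 0-1 sequences split, and the lexicographic order on $\omega_2$

*This section chooses the index $i=\delta(\alpha,\beta)$ of the matching used between the $\alpha$-th and the $\beta$-th child, and an order that excludes one bad pattern.*

Since $2^{\aleph_1}\ge\aleph_2$, fix distinct functions $r_\alpha\in{}^{\omega_1}2$ $(\alpha<\omega_2)$. For $\alpha\ne\beta$ let $\delta(\alpha,\beta)<\omega_1$ be the least $i$ with $r_\alpha(i)\ne r_\beta(i)$. For example, if $r_\alpha,r_\beta,r_\gamma$ begin with $00\ldots$, $10\ldots$, $01\ldots$, then $\delta(\alpha,\beta)=\delta(\beta,\gamma)=0$ and $\delta(\alpha,\gamma)=1$.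

Consider distinct $\alpha,\beta,\gamma$ and let $i$ be the least of the three values of $\delta$. The three sequences agree below $i$, and at $i$ they take both values $0$ and $1$. So exactly two of them share the value at $i$, and exactly one of the following holds:

1. $\delta(\alpha,\gamma)=\delta(\alpha,\beta)<\delta(\beta,\gamma)$;
2. $\delta(\alpha,\gamma)=\delta(\beta,\gamma)<\delta(\alpha,\beta)$;
3. $\delta(\alpha,\beta)=\delta(\beta,\gamma)<\delta(\alpha,\gamma)$.

Suppose $x<y<z$ lie in children with indices $\alpha<\beta<\gamma$ of one node, and that we join by the rule $\varphi_{\delta}(\text{left depth})=\text{right depth}$. In pattern 1 a triangle would give $d(y)=\varphi_i(d(x))=d(z)$. In pattern 2 it would give $\varphi_i(d(x))=d(z)=\varphi_i(d(y))$, hence $d(x)=d(y)$ by injectivity. Both are contradictions, as adjacent points have different depths when there are no fixed points. In pattern 3, however, a triangle requires only $\varphi_i(k)=l$, $\varphi_i(l)=m$ and $\varphi_{i'}(k)=m$ with $i'=\delta(\alpha,\gamma)>i$. Being injective and without fixed points does not forbid this: take $k=0$, $l=1$, $m=2$.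

Pattern 3 is excluded by an order. Write $\alpha\lhd\beta$ if $r_\alpha(i)=0$ and $r_\beta(i)=1$ for $i=\delta(\alpha,\beta)$. This is the lexicographic order of the sequences, a linear order on $\omega_2$ in which, in general, $\alpha<\beta$ does not imply $\alpha\lhd\beta$.

**Lemma 2.** If $\alpha\lhd\beta\lhd\gamma$, then $\delta(\alpha,\beta)\ne\delta(\beta,\gamma)$ and $\delta(\alpha,\gamma)=\min\{\delta(\alpha,\beta),\delta(\beta,\gamma)\}$.

**Proof.** If $\delta(\alpha,\beta)=\delta(\beta,\gamma)=i$, then $r_\beta(i)=1$ because $\alpha\lhd\beta$, and $r_\beta(i)=0$ because $\beta\lhd\gamma$, a contradiction. If $i=\delta(\alpha,\beta)<\delta(\beta,\gamma)$, then $r_\gamma$ agrees with $r_\beta$ up to and including $i$. So $r_\gamma$ agrees with $r_\alpha$ below $i$ and differs from it at $i$, and $\delta(\alpha,\gamma)=i$. If $i=\delta(\beta,\gamma)<\delta(\alpha,\beta)$, then $r_\alpha$ agrees with $r_\beta$ up to and including $i$, and again $\delta(\alpha,\gamma)=i$. $\square$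

So we shall join only pairs with both $\alpha<\beta$ and $\alpha\lhd\beta$. The price is that every large set of indices must contain such a pair.

**Lemma 3.** Assume CH. If $E\subset\omega_2$ and $|E|=\aleph_2$, there are $\alpha<\beta$ in $E$ with $\alpha\lhd\beta$.

**Proof.** Suppose not. Let $e_\zeta$ $(\zeta<\omega_2)$ enumerate $E$ increasingly; then
$$e_{\zeta'}\lhd e_\zeta\quad\text{whenever }\zeta<\zeta'<\omega_2.\tag{3}$$
Let $s_\zeta=r_{e_\zeta}$ and $i_\zeta=\delta(e_\zeta,e_{\zeta+1})$. By (3) for $\zeta$ and $\zeta+1$ we have $s_\zeta(i_\zeta)=1$ and $s_{\zeta+1}(i_\zeta)=0$. For each $i<\omega_1$ there are at most $2^{|i|}\le\aleph_1$ functions from $i$ to $2$, by CH. So there are at most $\aleph_1\cdot\aleph_1=\aleph_1$ possible pairs $(i_\zeta,s_\zeta\upharpoonright i_\zeta)$, while there are $\aleph_2$ indices $\zeta$. Hence there are $\zeta<\zeta'$ with $i_\zeta=i_{\zeta'}=i$ and $s_\zeta\upharpoonright i=s_{\zeta'}\upharpoonright i$. Then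
$$s_{\zeta+1}\upharpoonright i=s_\zeta\upharpoonright i=s_{\zeta'}\upharpoonright i,\qquad s_{\zeta+1}(i)=0,\qquad s_{\zeta'}(i)=1.$$
In particular $\zeta+1\ne\zeta'$, so $\zeta+1<\zeta'$. The display says $e_{\zeta+1}\lhd e_{\zeta'}$, and this contradicts (3). $\square$

## 5. Matchings $\varphi_i$ that meet the sets $I_j$ with $j\le i$

*This section supplies, for each $i<\omega_1$, one matching that works for countably many infinite sets, so that every infinite set is served by all large enough $i$.*

By CH enumerate the infinite subsets of $\omega$ as $\{I_j:j<\omega_1\}$.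

**Lemma 4.** For each $i<\omega_1$ there is a partial injective function $\varphi_i$ from $\omega$ to $\omega$ without fixed points such that
$$\text{for every }j\le i\text{ there is }k\in I_j\cap\operatorname{dom}\varphi_i\text{ with }\varphi_i(k)\in I_j.\tag{4}$$

**Proof.** The set $\{j:j\le i\}$ is countable and nonempty; enumerate it, possibly with repetitions, as $j_0,j_1,\ldots$. Choose one after the other pairwise distinct numbers $k_0,l_0,k_1,l_1,\ldots$ with $k_n,l_n\in I_{j_n}$. This is possible because at each stage only finitely many numbers are used and $I_{j_n}$ is infinite. Put $\varphi_i(k_n)=l_n$. The $k_n$ are distinct, so $\varphi_i$ is a function; the $l_n$ are distinct, so it is injective; and $k_n\ne l_n$, so it has no fixed point. $\square$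

A set $I_j$ is served only by $\varphi_i$ with $i\ge j$. So in an application we need pairs of children with $\delta(\alpha,\beta)\ge j$. They can be found because there are at most $\aleph_1$ initial segments $r_\alpha\upharpoonright j$: among $\aleph_2$ indices, $\aleph_2$ have the same one.

## 6. The graph and the absence of triangles

Assume CH. For $x<y$ in $\sigma$ let $J=J(x,y)$, $x\in J_\alpha$, $y\in J_\beta$ (so $\alpha<\beta$), and $i=\delta(\alpha,\beta)$. Define
$$x\sim y\iff \alpha\lhd\beta,\quad d(x)\in\operatorname{dom}\varphi_i\quad\text{and}\quad\varphi_i(d(x))=d(y).\tag{5}$$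
All child indices are below $\kappa_J\le\omega_2$, so this makes sense. As $\varphi_i$ has no fixed point,
$$x\sim y\ \text{ implies }\ d(x)\ne d(y).\tag{6}$$

**Lemma 5.** The graph (5) has no triangle.

**Proof.** Suppose $x<y<z$ are pairwise adjacent. Let $J=J(x,z)$, $x\in J_\alpha$, $z\in J_\gamma$, so $\alpha<\gamma$. As $J$ is an interval, $y\in J$, say $y\in J_\beta$; then $\alpha\le\beta\le\gamma$.

**Case $\alpha=\beta$.** Here $y$ and $z$ lie in the different children $J_\alpha,J_\gamma$, so $J(y,z)=J$. With $i=\delta(\alpha,\gamma)$, the edges $xz$ and $yz$ give $\varphi_i(d(x))=d(z)=\varphi_i(d(y))$. By injectivity $d(x)=d(y)$, which contradicts $x\sim y$ and (6).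

**Case $\beta=\gamma$.** Here $J(x,y)=J$. With $i=\delta(\alpha,\gamma)$, the edges $xy$ and $xz$ give $d(y)=\varphi_i(d(x))=d(z)$, which contradicts $y\sim z$ and (6).

**Case $\alpha<\beta<\gamma$.** All three pairs have last common node $J$, so (5) gives $\alpha\lhd\beta\lhd\gamma$. By Lemma 2, $i=\delta(\alpha,\gamma)$ equals $\delta(\alpha,\beta)$ or $\delta(\beta,\gamma)$. In the first situation $d(y)=\varphi_i(d(x))=d(z)$, contradicting $y\sim z$ and (6). In the second, $\varphi_i(d(x))=d(z)=\varphi_i(d(y))$, so $d(x)=d(y)$, contradicting $x\sim y$ and (6). $\square$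

**Remark (a variant without $\lhd$).** The functions constructed in the proof of Lemma 4 also have disjoint domain and range. With these functions the condition $\alpha\lhd\beta$ can be dropped from (5). The first two cases above do not use it. In the third case patterns 1 and 2 of Section 4 are refuted as there. In pattern 3, with $i=\delta(\alpha,\beta)=\delta(\beta,\gamma)$, the edge $xy$ puts $d(y)$ into the range of $\varphi_i$ and the edge $yz$ puts it into the domain, which is impossible. Dropping the condition only adds edges, so the next section applies to this variant as well; in fact Lemma 3 is then not needed in the proof of Lemma 6, since any pair $\alpha<\beta$ in $E''$ will do. The main line keeps $\lhd$; it asks only that the $\varphi_i$ be injective without fixed points and satisfy (4).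

## 7. Types of independent sets, and the end of the proof of Theorem 1

Let $X\subset\sigma$ be independent for the graph (5), and keep CH.

**Lemma 6.** If $J$ is a node with $\kappa_J=\omega_2$, then $E=\{\xi<\omega_2:d[X\cap J_\xi]\text{ is infinite}\}$ has size at most $\aleph_1$.

**Proof.** *This is property (2); we look for an edge inside $X$ that joins two children.* Suppose $|E|=\aleph_2$.

**Step 1: the same set of depths.** By CH there are only $\aleph_1$ infinite subsets of $\omega$. So there are an infinite $I\subset\omega$ and $E'\subset E$ with $|E'|=\aleph_2$ and $d[X\cap J_\xi]=I$ for all $\xi\in E'$. Let $I=I_j$.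

**Step 2: late splitting.** Since $2^{|j|}\le\aleph_1$, there is $E''\subset E'$ with $|E''|=\aleph_2$ on which $r_\xi\upharpoonright j$ is constant. So $\delta(\alpha,\beta)\ge j$ for distinct $\alpha,\beta\in E''$.

**Step 3: the right direction.** By Lemma 3 pick $\alpha<\beta$ in $E''$ with $\alpha\lhd\beta$, and let $i=\delta(\alpha,\beta)\ge j$.

**Step 4: the edge.** By (4) there is $k\in I\cap\operatorname{dom}\varphi_i$ with $\varphi_i(k)\in I$. Choose $x\in X\cap J_\alpha$ with $d(x)=k$ and $y\in X\cap J_\beta$ with $d(y)=\varphi_i(k)$; they exist because $d[X\cap J_\alpha]=d[X\cap J_\beta]=I$. Then $x<y$, $J(x,y)=J$, and $x\sim y$ by (5). This contradicts the independence of $X$. $\square$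

It remains to turn Lemma 6 into a bound on types by induction along the tree. At a node with $\omega_2$ children, the children outside a bounded set of indices contribute at most $\omega_2^{\omega}\cdot\omega_2=\omega_2^{\omega+1}$. So the bound $\theta$ must exceed $\omega_2^{\omega+1}$, and to pass the other nodes it should be closed under sums of fewer than $\omega_2$ terms. A bound with both properties must exceed $\omega_2^{\omega+1}\cdot\lambda$ for all $\lambda<\omega_2$, so the smallest candidate is $\omega_2^{\omega+2}$.

**Lemma 7.** Let $\theta=\omega_2^{\omega+2}$. If $\lambda<\omega_2$ and $\tau_\xi<\theta$ for $\xi<\lambda$, then $\sum_{\xi<\lambda}\tau_\xi<\theta$. In particular (the case $\lambda=2$), $\theta$ is additively indecomposable: $\alpha,\beta<\theta$ implies $\alpha+\beta<\theta$.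

**Proof.** Since $\theta=\omega_2^{\omega+1}\cdot\omega_2$ is the supremum of the ordinals $\omega_2^{\omega+1}\cdot\eta$ with $\eta<\omega_2$, we have $\tau_\xi\le\omega_2^{\omega+1}\cdot\eta_\xi$ for some $\eta_\xi<\omega_2$. As $\omega_2$ is regular, $\eta=\sup_\xi\eta_\xi<\omega_2$. So the sum is at most $\omega_2^{\omega+1}\cdot\eta\cdot\lambda$, which is $<\theta$ because $\eta\cdot\lambda<\omega_2$. $\square$

**Lemma 8.** $\operatorname{tp}(X\cap J)<\omega_2^{\omega+2}$ for every node $J$.

**Proof.** Induction on $\operatorname{tp}J$. If $|J|=1$ this is clear. Otherwise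
$$\operatorname{tp}(X\cap J)=\sum_{\xi<\kappa_J}\operatorname{tp}(X\cap J_\xi),$$
and by the induction hypothesis all terms are $<\omega_2^{\omega+2}$, since $\operatorname{tp}J_\xi<\operatorname{tp}J$. If $\kappa_J\le\omega_1$, Lemma 7 finishes the step.

Let $\kappa_J=\omega_2$. By Lemma 6 and the regularity of $\omega_2$ there is $\xi_0<\omega_2$ such that $d[X\cap J_\xi]$ is finite for all $\xi\ge\xi_0$. For such $\xi$, if $e$ is the depth of the node $J_\xi$, there is $n<\omega$ with $d(x)\le e+n$ for all $x\in X\cap J_\xi$. So $\operatorname{tp}(X\cap J_\xi)\le\omega_2^n<\omega_2^{\omega}$ by Lemma 1. Hence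
$$\operatorname{tp}(X\cap J)\le\sum_{\xi<\xi_0}\operatorname{tp}(X\cap J_\xi)+\omega_2^{\omega}\cdot\omega_2 .$$
The first summand is $<\omega_2^{\omega+2}$ by the induction hypothesis and Lemma 7, and the second is $\omega_2^{\omega+1}<\omega_2^{\omega+2}$. By Lemma 7 with $\lambda=2$ the sum is $<\omega_2^{\omega+2}$. $\square$

**Proof of Theorem 1.** For $\sigma\le1$ every subset has type at most $1$, and the graph without edges works. Let $2\le\sigma<\omega_3$. The graph (5) is triangle-free by Lemma 5. Lemma 8 for the root $J=\sigma$ says that every independent set has type $<\omega_2^{\omega+2}$. So $\sigma\nrightarrow(\omega_2^{\omega+2},3)^2$. $\blacksquare$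

## 8. Finite exponents: $\omega_2^{2n}\rightarrow(\omega_2^{n},3)^2$

How far can $\omega_2^{\omega+2}$ be lowered? The argument of Section 2 works for every finite exponent once "size at most $\aleph_1$" is replaced by the right notion of smallness.

**Theorem 3.** (ZFC) For every $1\le n<\omega$, $\ \omega_2^{2n}\rightarrow(\omega_2^n,3)^2$. Consequently, under CH, the least $\theta$ such that $\sigma\nrightarrow(\theta,3)^2$ for all $\sigma<\omega_3$ satisfies
$$\omega_2^{\omega}\le\theta\le\omega_2^{\omega+2}.$$

(Theorem 2, a version of Theorem 1 for other cardinals, is in Section 9.)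

**Small sets of tuples.** Identify $\omega_2^m$ with the set of $m$-tuples from $\omega_2$, ordered lexicographically. For $m\ge1$ and $A\subset\omega_2^m$, let $A_\xi\subset\omega_2^{m-1}$ be the section of $A$ at first coordinate $\xi$. Put $\mathcal N_0=\{\emptyset\}$ on the one-point set $\omega_2^0$, and for $m\ge1$ let
$$A\in\mathcal N_m\iff\{\xi<\omega_2:A_\xi\notin\mathcal N_{m-1}\}\text{ has size at most }\aleph_1.$$
For example, $\mathcal N_1$ consists of the subsets of $\omega_2$ of size at most $\aleph_1$. The set $\{(\xi,\eta):\eta<\xi<\omega_2\}$ is in $\mathcal N_2$, as all its sections have size at most $\aleph_1$; so is $\{0\}\times\omega_2$, which has only one nonempty section.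

**Lemma 9.** For every $m<\omega$:

1. subsets of members of $\mathcal N_m$ are in $\mathcal N_m$;
2. the union of at most $\aleph_1$ members of $\mathcal N_m$ is in $\mathcal N_m$;
3. $\omega_2^m\notin\mathcal N_m$;
4. if $A\notin\mathcal N_m$, then $\operatorname{tp}A=\omega_2^m$.

**Proof.** Induction on $m$. For $m=0$ all four are clear. Let $m\ge1$ and assume them for $m-1$.

For 1: if $A\subset B\in\mathcal N_m$, then $A_\xi\subset B_\xi$. So by 1 for $m-1$, $A_\xi\notin\mathcal N_{m-1}$ implies $B_\xi\notin\mathcal N_{m-1}$, which happens for at most $\aleph_1$ values of $\xi$.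

For 2: let $A=\bigcup_\nu A^\nu$ with at most $\aleph_1$ indices $\nu$ and all $A^\nu\in\mathcal N_m$. Then $A_\xi=\bigcup_\nu A^\nu_\xi$. By 2 for $m-1$, $A_\xi\notin\mathcal N_{m-1}$ implies $A^\nu_\xi\notin\mathcal N_{m-1}$ for some $\nu$. So the exceptional set of $A$ is contained in the union of at most $\aleph_1$ sets of size at most $\aleph_1$.

For 3: all $\aleph_2$ sections of $\omega_2^m$ are $\omega_2^{m-1}\notin\mathcal N_{m-1}$.

For 4: if $A\notin\mathcal N_m$, there are $\aleph_2$ values of $\xi$ with $A_\xi\notin\mathcal N_{m-1}$, hence with $\operatorname{tp}A_\xi=\omega_2^{m-1}$. These $\xi$ form a set of type $\omega_2$, so $\operatorname{tp}A\ge\omega_2^{m-1}\cdot\omega_2=\omega_2^m$. Also $\operatorname{tp}A\le\omega_2^m$, as $A\subset\omega_2^m$. $\square$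

**Proof of Theorem 3.** Let a triangle-free graph on $\omega_2^{2n}$ be given, and let $N(x)$ be the set of vertices adjacent to $x$. Each $N(x)$ is independent. If $\operatorname{tp}N(x)\ge\omega_2^n$ for some $x$, then $N(x)$ contains an independent set of type $\omega_2^n$ and we are done. So assume $\operatorname{tp}N(x)<\omega_2^n$ for all $x$.

**Step 1: neighborhoods are small in every block.** As $\omega_2^{2n}=\omega_2^n\cdot\omega_2^n$, it splits into consecutive blocks $D_u$ $(u<\omega_2^n)$ of type $\omega_2^n$. Carry $\mathcal N_n$ over to each $D_u$ by the order isomorphism. Since $\operatorname{tp}(N(x)\cap D_u)<\omega_2^n$, part 4 of Lemma 9 gives $N(x)\cap D_u\in\mathcal N_n$ (computed in $D_u$) for all $x$ and $u$.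

**Step 2: one point from each block.** We want to visit all blocks with fewer than $\aleph_2$ earlier choices at each moment. As $n\ge1$, $|\omega_2^n|=\aleph_2$, so there is a one-to-one enumeration $\{u_\zeta:\zeta<\omega_2\}$ of $\omega_2^n$. Choose recursively
$$x_\zeta\in D_{u_\zeta}\setminus\bigcup_{\zeta'<\zeta}N(x_{\zeta'}).$$
At stage $\zeta$ the set to be avoided in $D_{u_\zeta}$ is a union of at most $\aleph_1$ members of $\mathcal N_n$, so it is in $\mathcal N_n$ by part 2. By part 3 it is not all of $D_{u_\zeta}$.

**Step 3: the set is as required.** If $\zeta'<\zeta$, then $x_\zeta\notin N(x_{\zeta'})$, so $\{x_\zeta:\zeta<\omega_2\}$ is independent. It has exactly one point in each block $D_u$, $u<\omega_2^n$, and the blocks are consecutive, so its type is $\omega_2^n$. This proves $\omega_2^{2n}\rightarrow(\omega_2^n,3)^2$.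

**The bounds for $\theta$.** Assume CH. By Theorem 1 the ordinal $\omega_2^{\omega+2}$ has the property in question, so the least $\theta$ exists and is at most $\omega_2^{\omega+2}$. If $\theta<\omega_2^{\omega}$, then $\theta\le\omega_2^n$ for some $n\ge1$. As a set of type $\omega_2^n$ contains one of type $\theta$, we get $\omega_2^{2n}\rightarrow(\theta,3)^2$ with $\omega_2^{2n}<\omega_3$, a contradiction. $\blacksquare$

The targets $\theta$ with $\omega_2^{\omega}\le\theta<\omega_2^{\omega+2}$ are not settled here.

## 9. Regular cardinals $\kappa$ with $\mathfrak c<\kappa\le2^{\mathfrak c}$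

The proof of Theorem 1 used CH for counting (infinite subsets of $\omega$, and initial segments of sequences) and for Lemma 4, where each index has only countably many predecessors. The counting survives if $\omega_1$ is replaced by $\mathfrak c=2^{\aleph_0}$ and $2^{<\mathfrak c}=\mathfrak c$, where $2^{<\mathfrak c}$ is the supremum of the cardinals $2^{\lambda}$ with $\lambda<\mathfrak c$. For Lemma 4 the hypothesis comes from Baire category.

**Definition.** $\operatorname{cov}(\mathcal M)$ is the least number of meager sets whose union is the Baire space ${}^{\omega}\omega$ (equivalently, the real line). The Baire category theorem says that $\operatorname{cov}(\mathcal M)\ge\aleph_1$. Singletons are meager, so $\operatorname{cov}(\mathcal M)\le\mathfrak c$.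

Under CH these bounds give $\operatorname{cov}(\mathcal M)=\mathfrak c=\aleph_1$, and $2^{<\mathfrak c}=2^{\aleph_0}=\mathfrak c$. Under Martin's axiom, $\operatorname{cov}(\mathcal M)=\mathfrak c=2^{<\mathfrak c}$ also holds, by textbook facts.

**Theorem 2.** Let $\mathfrak c=2^{\aleph_0}$. Assume $\operatorname{cov}(\mathcal M)=\mathfrak c=2^{<\mathfrak c}$ (true under CH, and under MA). Let $\kappa$ be a regular cardinal with $\mathfrak c<\kappa\le2^{\mathfrak c}$. Then $\sigma\nrightarrow(\kappa^{\omega+2},3)^2$ for every $\sigma<\kappa^+$.

Here $\kappa^{\omega+2}$ is again an ordinal power.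

**Proof.** As before let $2\le\sigma<\kappa^+$.

**Step 1: the tree.** *We need depths with the analogue of Lemma 1.* Decompose as in Section 1. A limit ordinal $\tau<\kappa^+$ has $|\tau|\le\kappa$, so $\operatorname{cf}\tau$ is an infinite regular cardinal $\le\kappa$. So each $\kappa_J$ is $2$ or an infinite regular cardinal $\le\kappa$. Depths and last common nodes are defined as before. For a node $J$ of depth $e$,
$$\operatorname{tp}\{x\in J:d(x)\le e+n\}\le\kappa^n .\tag{7}$$
For $n=0$ the set has at most one point. In the step from $n$ to $n+1$ it has at most one point if $|J|=1$, and otherwise it is an ordered union of $\kappa_J$ sets of type $\le\kappa^n$, so its type is $\le\kappa^n\cdot\kappa_J\le\kappa^{n+1}$.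

**Step 2: the sequences.** *We need the splitting function and the order on $\kappa$.* Since $\kappa\le2^{\mathfrak c}$, fix distinct $r_\alpha\in{}^{\mathfrak c}2$ $(\alpha<\kappa)$. Define $\delta(\alpha,\beta)<\mathfrak c$ and $\lhd$ as before. The proof of Lemma 2 is unchanged. The analogue of Lemma 3 reads: *if $E\subset\kappa$ and $|E|=\kappa$, there are $\alpha<\beta$ in $E$ with $\alpha\lhd\beta$.* Suppose not, enumerate $E$ increasingly as $e_\zeta$ $(\zeta<\kappa)$, so that $e_{\zeta'}\lhd e_\zeta$ for $\zeta<\zeta'$, and put $s_\zeta=r_{e_\zeta}$, $i_\zeta=\delta(e_\zeta,e_{\zeta+1})$. Then $s_\zeta(i_\zeta)=1$ and $s_{\zeta+1}(i_\zeta)=0$. For $i<\mathfrak c$ there are $2^{|i|}\le2^{<\mathfrak c}=\mathfrak c$ functions from $i$ to $2$, so there are at most $\mathfrak c\cdot\mathfrak c=\mathfrak c<\kappa$ pairs $(i_\zeta,s_\zeta\upharpoonright i_\zeta)$. Hence there are $\zeta<\zeta'$ with the same pair $(i,s)$. Then $s_{\zeta+1}$ and $s_{\zeta'}$ agree below $i$ and $s_{\zeta+1}(i)=0<1=s_{\zeta'}(i)$. So $\zeta+1<\zeta'$ and $e_{\zeta+1}\lhd e_{\zeta'}$, a contradiction.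

**Step 3: the matchings.** *We need the analogue of Lemma 4 with possibly uncountably many sets to be met.* Enumerate the infinite subsets of $\omega$ as $\{I_j:j<\mathfrak c\}$, and fix $i<\mathfrak c$. We show that there is a partial injective $\varphi_i$ from $\omega$ to $\omega$ without fixed points satisfying (4). This is an instance of the standard fact that on a countable poset a filter can be chosen to meet any fewer than $\operatorname{cov}(\mathcal M)$ given dense sets; the poset is that of finite injective partial functions without fixed points, ordered by reverse inclusion. Here is a direct argument.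

The space ${}^{\omega}(\omega\times\omega)$ is homeomorphic to ${}^{\omega}\omega$. For $f$ in it build $p_0\subset p_1\subset\cdots$ greedily. Let $p_0=\emptyset$. If $f(n)=(k,l)$ with $k\ne l$ and neither $k$ nor $l$ is in $\operatorname{dom}p_n\cup\operatorname{ran}p_n$, let $p_{n+1}=p_n\cup\{(k,l)\}$; otherwise let $p_{n+1}=p_n$. Then $p_f=\bigcup_np_n$ is a partial injective function without fixed points. For an infinite $I\subset\omega$ let
$$U_I=\{f:\text{there is }k\in I\cap\operatorname{dom}p_f\text{ with }p_f(k)\in I\}.$$
The set $U_I$ is open: a pair in $p_f$ enters at a finite stage, which depends only on finitely many values of $f$. It is dense: a finite sequence $s$ of length $n$ determines a finite $p_n$. Choose distinct $k,l\in I$ outside the finite set $\operatorname{dom}p_n\cup\operatorname{ran}p_n$; every $f$ that extends $s$ with $f(n)=(k,l)$ is in $U_I$. So the complement of $U_I$ is closed and nowhere dense. There are fewer than $\mathfrak c=\operatorname{cov}(\mathcal M)$ indices $j\le i$, so the complements of the sets $U_{I_j}$ $(j\le i)$ do not cover the space. Take $f\in\bigcap_{j\le i}U_{I_j}$ and put $\varphi_i=p_f$.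 This is (4).

**Step 4: the graph.** Define $x\sim y$ by (5), now with $\alpha,\beta<\kappa_J\le\kappa$ and $i=\delta(\alpha,\beta)<\mathfrak c$. The proof of Lemma 5 uses only Lemma 2, the facts about last common nodes, and that each $\varphi_i$ is injective without fixed points. So it applies word for word: there is no triangle.

**Step 5: the analogue of Lemma 6.** *Let $X$ be independent and $\kappa_J=\kappa$. Then $E=\{\xi<\kappa:d[X\cap J_\xi]\text{ is infinite}\}$ has size $<\kappa$.* Suppose $|E|=\kappa$. There are $\mathfrak c<\kappa$ infinite subsets of $\omega$ and $\kappa$ is regular, so there are $I=I_j$ and $E'\subset E$ of size $\kappa$ with $d[X\cap J_\xi]=I$ for $\xi\in E'$. As $2^{|j|}\le\mathfrak c<\kappa$, there is $E''\subset E'$ of size $\kappa$ on which $r_\xi\upharpoonright j$ is constant, so $\delta\ge j$ on pairs from $E''$. By Step 2 there are $\alpha<\beta$ in $E''$ with $\alpha\lhd\beta$. Let $i=\delta(\alpha,\beta)\ge j$. By (4) there is $k\in I\cap\operatorname{dom}\varphi_i$ with $\varphi_i(k)\in I$. Points $x\in X\cap J_\alpha$ of depth $k$ and $y\in X\cap J_\beta$ of depth $\varphi_i(k)$ are adjacent,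 a contradiction.

**Step 6: the analogue of Lemma 7.** *If $\lambda<\kappa$ and $\tau_\xi<\kappa^{\omega+2}$ for $\xi<\lambda$, then $\sum_{\xi<\lambda}\tau_\xi<\kappa^{\omega+2}$.* As $\kappa^{\omega+2}=\kappa^{\omega+1}\cdot\kappa$, we have $\tau_\xi\le\kappa^{\omega+1}\cdot\eta_\xi$ with $\eta_\xi<\kappa$. By regularity $\eta=\sup_\xi\eta_\xi<\kappa$. The sum is at most $\kappa^{\omega+1}\cdot\eta\cdot\lambda$, and $\eta\cdot\lambda<\kappa$ because $\kappa$ is an infinite cardinal.

**Step 7: the induction.** *We show $\operatorname{tp}(X\cap J)<\kappa^{\omega+2}$ for every node $J$*, by induction on $\operatorname{tp}J$. If $|J|=1$ this is clear. If $\kappa_J<\kappa$, use the induction hypothesis and Step 6. If $\kappa_J=\kappa$, then by Step 5 and regularity there is $\xi_0<\kappa$ such that $d[X\cap J_\xi]$ is finite for $\xi\ge\xi_0$. By (7), $\operatorname{tp}(X\cap J_\xi)<\kappa^{\omega}$ for these $\xi$. So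
$$\operatorname{tp}(X\cap J)\le\sum_{\xi<\xi_0}\operatorname{tp}(X\cap J_\xi)+\kappa^{\omega}\cdot\kappa .$$
The first summand is $<\kappa^{\omega+2}$ by the induction hypothesis and Step 6, and the second is $\kappa^{\omega+1}$. By Step 6 with $\lambda=2$ the sum is $<\kappa^{\omega+2}$.

For $J=\sigma$ this says that every independent set has type $<\kappa^{\omega+2}$. For $\sigma\le1$ the statement is trivial. $\blacksquare$
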